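
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Metrics on the interval with bi-Lipschitz homogeneous hyperspace}


\begin{abstract}
The hyperspace $2^{([0,1],d)}$ of nonempty compact subsets of $[0,1]$, with the Hausdorff metric, is not bi-Lipschitz homogeneous when $d$ is the Euclidean metric (Hohti). We show that it becomes so after a change of metric on $[0,1]$: for every admissible $d$ and every $\lambda>1$ there is a concave function $\varphi$ such that, for the metric $\varphi\circ d$, any point of the hyperspace can be moved to any other by a homeomorphism which is $\lambda$-Lipschitz together with its inverse. The bound $\lambda>1$ cannot be improved to $\lambda=1$. Among nondegenerate metrizable continua, exactly the locally connected ones admit such metrics. Finally, bi-Lipschitz homogeneity of the hyperspace of an infinite compact space forces the space to be very large at small scales: there are $c,\alpha>0$ such that,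 for all small $\varepsilon$, the maximal number of $\varepsilon$-separated points is at least $2^{c\varepsilon^{-\alpha}}$.
\end{abstract}

\section{The question and the results}

A metric space $Z$ is \emph{bi-Lipschitz homogeneous} if for all $x,y\in Z$ there is a homeomorphism $h$ of $Z$ onto itself with $h(x)=y$ such that $h$ and $h^{-1}$ are Lipschitz. It is \emph{$\lambda$-homogeneous} if $h$ can always be chosen so that $h$ and $h^{-1}$ are both $\lambda$-Lipschitz. For a compact metric space $(X,d)$ let $2^{(X,d)}$, or just $2^X$, be the set of nonempty compact subsets of $X$ with the Hausdorff metric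
\[
d_H(A,B)=\max\Big\{\sup_{a\in A}\inf_{b\in B} d(a,b),\ \sup_{b\in B}\inf_{a\in A} d(a,b)\Big\}.
\]
A metric on a compact metrizable space $X$ is \emph{admissible} if it induces the given topology of $X$.

Topologically, the hyperspace of the interval has no distinguished points: by a theorem of Schori and West \cite{SchoriWest} it is homeomorphic to the Hilbert cube, which is homogeneous by Keller's theorem \cite{Keller}. Metrically the situation is different. Hohti proved \cite{Hohti} that for the Euclidean metric $2^{[0,1]}$ is not bi-Lipschitz homogeneous. One can see a reason by comparing two points of the hyperspace, the singleton $\{0\}$ and the whole interval $[0,1]$. A set close to $\{0\}$ must lie in a short interval. A set close to $[0,1]$ only has to be sufficiently dense, and can be modified freely everywhere else. So a small ball about $[0,1]$ contains far more distinguishable sets than a ball of comparable radius about $\{0\}$; Section~\ref{sec:examples} turns this into a proof in a few lines. The following question was posed in \cite{Source}: \emph{is there an admissible metric $\sigma$ on $[0,1]$ such that $2^{([0,1],\sigma)}$ is bi-Lipschitz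 homogeneous?}

The counting argument may suggest that the answer is no. It uses, however, that a short interval holds only a small share of the separated points of $[0,1]$, and this is a property of the Euclidean metric. If we replace $|x-y|$ by $\varphi(|x-y|)$, where $\varphi(t)$ tends to $0$ slowly as $t\to0$, then short intervals are almost as rich as long ones when counted at comparable scales. We prove that the answer is yes.

\begin{theorem}\label{thm:main}
For every admissible metric $d$ on $[0,1]$ and every $\lambda>1$ there is a concave function $\varphi:[0,\infty)\to[0,1]$ such that $\sigma=\varphi\circ d$ is an admissible metric and $2^{([0,1],\sigma)}$ is $\lambda$-homogeneous. In particular, $2^{([0,1],\sigma)}$ is bi-Lipschitz homogeneous.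
\end{theorem}

The only property of $[0,1]$ that enters is the topological homogeneity of its hyperspace. For continua (compact connected spaces) this can be characterized.

\begin{theorem}\label{thm:continua}
For a nondegenerate metrizable continuum $X$ the following are equivalent:
\begin{enumerate}
\item[\textup{(i)}] $X$ is locally connected;
\item[\textup{(ii)}] $2^X$ is topologically homogeneous;
\item[\textup{(iii)}] $2^{(X,\sigma)}$ is bi-Lipschitz homogeneous for some admissible metric $\sigma$;
\item[\textup{(iv)}] for every admissible metric $d$ and every $\lambda>1$ there is a concave $\varphi:[0,\infty)\to[0,1]$ such that $\varphi\circ d$ is an admissible metric and $2^{(X,\varphi\circ d)}$ is $\lambda$-homogeneous.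
\end{enumerate}
\end{theorem}

The constant $\lambda$ can be taken as close to $1$ as we like, but not equal to $1$.

\begin{theorem}\label{thm:sharp}
If $X$ is an infinite compact metric space, then $2^X$ is not $1$-homogeneous, that is, not isometrically homogeneous.
\end{theorem}

Lastly, the counting argument has a general form which shows how slowly distances must decay. For a compact metric space $S$ and $\varepsilon>0$ let $P(S,\varepsilon)$ be the maximal cardinality of an \emph{$\varepsilon$-separated} subset of $S$, i.e.\ one whose distinct points are at distance $\ge\varepsilon$. Balls $B(x,r)$ are closed throughout.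

\begin{theorem}\label{thm:growth}
Let $(X,\sigma)$ be an infinite compact metric space such that $2^{(X,\sigma)}$ is bi-Lipschitz homogeneous. Then there are $c,\alpha,\varepsilon_0>0$ with
\[
P(X,\varepsilon)\ge 2^{c\,\varepsilon^{-\alpha}}\qquad(0<\varepsilon\le\varepsilon_0).
\]
The same kind of bound holds for every ball of positive radius: for every $\rho>0$ there are $c',\varepsilon'>0$ with $P(B(x,\rho),\varepsilon)\ge 2^{c'\varepsilon^{-\alpha}}$ for all $x\in X$ and $0<\varepsilon\le\varepsilon'$.
\end{theorem}

In particular, no metric of finite upper box dimension on an infinite compact space $X$, i.e.\ no metric with $P(X,\varepsilon)\le C\varepsilon^{-s}$ for some $C,s$ and all small $\varepsilon$, has a bi-Lipschitz homogeneous hyperspace. This excludes the Euclidean metric on $[0,1]$ (Hohti's theorem), its snowflakes $|x-y|^s$ with $0<s<1$, and all doubling metrics.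

``Infinite'' is needed in the last two theorems: if $X$ is finite and all distances between distinct points are $1$, then distinct points of $2^X$ also have distance $1$, every permutation of $2^X$ is an isometry, and $P(X,\varepsilon)\le|X|$.

\medskip\noindent\textbf{Facts about the Hausdorff metric.} Let $(X,d)$ be compact. We write $\mathbf B(A,r)$ for the closed ball in $2^X$ about the point $A\in 2^X$. The space $2^X$ is compact. By compactness of $A$ and $B$, $d_H(A,B)\le r$ if and only if every point of $A$ is at distance $\le r$ from some point of $B$ and vice versa. Consequently: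
\begin{enumerate}
\item[(H1)] $d_H\le\operatorname{diam}X$ and $d_H(\{x\},\{y\})=d(x,y)$, so $2^X$ has the same diameter as $X$; and $\mathbf B(\{x\},r)=2^{B(x,r)}$.
\item[(H2)] $A\in\mathbf B(X,r)$ if and only if every point of $X$ is at distance $\le r$ from $A$; hence if $A\in\mathbf B(X,r)$, then all $A'\supset A$ in $2^X$ lie in $\mathbf B(X,r)$.
\item[(H3)] The topology of $2^X$ depends only on the topology of $X$. Indeed, if $d'$ is another admissible metric, then the identity $(X,d)\to(X,d')$ is uniformly continuous, and if $d\le\delta$ implies $d'\le\varepsilon$, then $d_H\le\delta$ implies $d'_H\le\varepsilon$; the roles of $d$ and $d'$ can be exchanged.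
\item[(H4)] If $\varphi$ is continuous and nondecreasing and $\sigma=\varphi\circ d$ is an admissible metric, then $\sigma_H=\varphi\circ d_H$, because such a $\varphi$ commutes with the suprema, infima and the maximum in the definition (each of them is attained).
\end{enumerate}

\section{Two examples}\label{sec:examples}

\begin{example}[Why the Euclidean metric fails]\label{ex:euclid}
Let $X=[0,1]$ with the Euclidean metric. We show that no homeomorphism $h$ of $2^X$ with $h(X)=\{0\}$ is bi-Lipschitz. Suppose $h$ and $h^{-1}$ are $\lambda$-Lipschitz, and let $N\ge1$ be an integer.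

\emph{Near $X$.} Let $F=\{j/N:0\le j\le N\}$, and let $M$ be the set of the $N$ midpoints of the intervals between consecutive points of $F$. For each $T\subset M$ the set $F\cup T$ belongs to $\mathbf B(X,1/N)$. If $T\ne T'$, some midpoint lies in exactly one of them, so $F\cup T$ and $F\cup T'$ have Hausdorff distance at least $1/(2N)$. This gives $2^N$ points of $\mathbf B(X,1/N)$ which are $1/(2N)$-separated.

\emph{Near $\{0\}$.} The map $h$ sends these points to $1/(2\lambda N)$-separated points of $\mathbf B(\{0\},\lambda/N)$, that is, to compact subsets of $[0,\lambda/N]\cap[0,1]$. Cover $[0,\lambda/N]$ by $\lceil 4\lambda^2\rceil$ closed intervals of length at most $1/(4\lambda N)$. Two sets meeting the same intervals have Hausdorff distance at most $1/(4\lambda N)<1/(2\lambda N)$. So different images meet different collections of intervals, and there are at most $2^{\lceil4\lambda^2\rceil}$ of them.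

Hence $N\le\lceil 4\lambda^2\rceil$ for every $N$, which is absurd.
\end{example}

The exponents $N$ and $\lceil4\lambda^2\rceil$ count separated points of the whole space and of a small ball, at comparable scales. Section~\ref{sec:growth} carries out the same comparison in an arbitrary space. What we learn for the positive direction is that a good metric $\varphi(|x-y|)$ must make small balls rich, hence $\varphi(t)$ must decay slowly as $t\to0$. The next example shows that slow decay also makes maps Lipschitz.

\begin{example}[Making one map Lipschitz]\label{ex:sqrt}
The homeomorphism $x\mapsto\sqrt x$ of $[0,1]$ is not Lipschitz for the Euclidean metric, nor for any snowflake $|x-y|^s$, since $(\sqrt t)^s/t^s=t^{-s/2}$ is unbounded. Let $\lambda>1$. Put $\beta=\log_2\lambda$, $C=e^{1+\beta}$, and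
\[
\varphi(0)=0,\qquad \varphi(t)=\Big(\log\frac Ct\Big)^{-\beta}\quad(0<t\le1).
\]
With $u=\log(C/t)\ge1+\beta$ we have $\varphi'(t)=\beta u^{-\beta-1}/t>0$ and $\varphi''(t)=\beta u^{-\beta-2}(1+\beta-u)/t^2\le0$. So $\varphi$ is increasing and concave, and $\sigma(x,y)=\varphi(|x-y|)$ is an admissible metric on $[0,1]$.

\emph{Both $x\mapsto\sqrt x$ and its inverse $x\mapsto x^2$ are $\lambda$-Lipschitz for $\sigma$.} Since $|\sqrt x-\sqrt y|\le\sqrt{|x-y|}$, for the first map it suffices that $\varphi(\sqrt t)\le\lambda\varphi(t)$. This holds because $\log(C/\sqrt t)\ge\frac12\log(C/t)$, so $\varphi(\sqrt t)\le2^\beta\varphi(t)=\lambda\varphi(t)$. Since $|x^2-y^2|\le m(|x-y|)$ with $m(t)=\min(1,2t)$, for the second it suffices that $\varphi(m(t))\le\lambda\varphi(t)$. Now $\log(C/m(t))$ is at least $\log C\ge1>\log2$ and at least $\log(C/t)-\log 2$. Adding the two bounds, $2\log(C/m(t))\ge\log(C/t)+\log C-\log 2\ge\log(C/t)$, and again $\varphi(m(t))\le2^\beta\varphi(t)$.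
\end{example}

The example used only the modulus of continuity of the map: if $\varphi$ is nondecreasing, $d(h(x),h(y))\le\omega(d(x,y))$ for all $x,y$ and $\varphi(\omega(t))\le\lambda\varphi(t)$ for all $t$, then $h$ is $\lambda$-Lipschitz for $\varphi\circ d$. By (H4) this applies equally to maps of $2^X$. That matters, because if $X$ has more than one point, a homeomorphism of $2^X$ taking $X$ to a singleton is never induced by a homeomorphism of $X$. Two things are missing. We need a function $\varphi$ for an arbitrary modulus $\omega$, and we need one modulus that serves enough homeomorphisms of $2^X$ to move any point to any other.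

\section{From topological to bi-Lipschitz homogeneity}

\subsection{A compact family of homeomorphisms}

Let $(Z,d)$ be a compact metric space which is topologically homogeneous, and let $\operatorname{Homeo}(Z)$ be its homeomorphism group with the topology of uniform convergence. Homogeneity provides, for each point, some homeomorphism that takes a base point there, but these choices need not have a common modulus of continuity. By the Arzel\`a--Ascoli theorem a compact set of homeomorphisms does have one. So we look for a compact $K\subset\operatorname{Homeo}(Z)$ which still moves the base point everywhere. The tool is Effros' theorem.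

\begin{theorem}[Effros \cite{Effros}; see also \cite{Ancel,vanMill}]\label{thm:effros}
If a Polish group $G$ acts continuously and transitively on a Polish space $Y$, then for every $y\in Y$ the map $G\to Y$, $g\mapsto gy$, is open.
\end{theorem}

Recall that a Polish space is a separable completely metrizable space. The topological group $\operatorname{Homeo}(Z)$ is Polish and acts continuously on $Z$. A compatible complete metric is
\[
\varrho(f,g)=\sup_z d(f(z),g(z))+\sup_z d(f^{-1}(z),g^{-1}(z)).
\]
Indeed, if $f_n\to f$ uniformly, then $\sup_zd(f_n^{-1}(z),f^{-1}(z))=\sup_wd(w,f^{-1}f_n(w))\to0$ by uniform continuity of $f^{-1}$, so $\varrho$ is compatible. If $(f_n)$ is $\varrho$-Cauchy, then $f_n$ and $f_n^{-1}$ converge uniformly to maps inverse to each other, so $\varrho$ is complete. Separability is inherited from the separable metrizable space $C(Z,Z)$ of continuous maps. Inversion is an isometry of $\varrho$.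

\begin{lemma}\label{lem:compact}
Let $p:G\to Y$ be a continuous open surjection, where $G$ is completely metrizable and $Y$ is compact metrizable. Then there is a compact $K\subset G$ with $p(K)=Y$.
\end{lemma}

Openness cannot be omitted: a bijection from the discrete space $\mathbb N$ onto $\{0\}\cup\{1/n:n\ge1\}$ is continuous, but compact subsets of $\mathbb N$ are finite.

\begin{proof}
Fix a complete metric on $G$. We construct open sets $V_0\supset V_1\supset\cdots$, each mapped onto $Y$. Let $V_0=G$. Suppose $V_k$ is open with $p(V_k)=Y$. Each $g\in V_k$ has an open neighborhood $W_g$ of diameter less than $2^{-k-1}$ with $\overline{W_g}\subset V_k$. As $p$ is open, the sets $p(W_g)$ form an open cover of the compact space $Y$. Choose finitely many $g$ whose sets $p(W_g)$ cover $Y$, and let $V_{k+1}$ be the union of the corresponding $W_g$. Then $p(V_{k+1})=Y$ and $\overline{V_{k+1}}\subset V_k$, and $V_{k+1}$ is a finite union of sets of diameter less than $2^{-k-1}$.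

Let $K=\bigcap_kV_k=\bigcap_k\overline{V_k}$. This set is closed and totally bounded, hence compact. Given $y\in Y$, choose $g_k\in V_k$ with $p(g_k)=y$. For each $k$ all but finitely many members of the sequence $(g_j)$ lie in $V_k$, so $\{g_j\}$ is totally bounded, and by completeness a subsequence converges to some $g\in G$. Then $g\in\overline{V_k}$ for all $k$, so $g\in K$, and $p(g)=y$ by continuity.
\end{proof}

\subsection{A metric adapted to a modulus}

Let $\omega$ be a modulus, that is, a nondecreasing function with $\omega(t)\to0$ as $t\to0$. Choose scales $t_0>t_1>\cdots$ tending to $0$ so fast that $\omega(t_{n+1})\le t_n$. Then a map with modulus $\omega$ moves a distance up by about one scale at most. If $\varphi$ decreases only by a fixed factor close to $1$ from one scale to the next, the map will be Lipschitz for $\varphi\circ d$ with constant close to $1$. The triangle inequality for $\varphi\circ d$ will follow from concavity, which we get by letting the $t_n$ decrease fast enough.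

\begin{lemma}\label{lem:phi}
Let $D>0$, $\lambda>1$, and let $\omega:[0,D]\to[0,D]$ be nondecreasing with $\omega(0)=0$ and $\lim_{t\to0}\omega(t)=0$. Then there is a continuous, concave, nondecreasing $\varphi:[0,\infty)\to[0,1]$ with $\varphi(0)=0$ and $\varphi(D)=1$, strictly increasing on $[0,D]$, such that
\[
\varphi(\omega(t))\le\lambda\varphi(t)\qquad(0\le t\le D).
\]
\end{lemma}

For $\lambda=1$ the conclusion would force $\omega(t)\le t$, so $\lambda>1$ is needed here.

\begin{proof}
Let $q=\lambda^{-1/2}\in(0,1)$ and $t_0=D$. Since $\omega(t)\to0$ as $t\to0$, we can choose inductively $t_{n+1}>0$ with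
\[
t_{n+1}\le\frac{q}{1+q}\,t_n\qquad\text{and}\qquad\omega(t_{n+1})\le t_n .
\]
Then $t_n$ decreases to $0$. Put $\varphi(0)=0$ and $\varphi(t_n)=q^n$, let $\varphi$ be affine on each $[t_{n+1},t_n]$, and let $\varphi=1$ on $[D,\infty)$. This function is continuous, and strictly increasing on $[0,D]$.

\emph{Concavity.} The slope on $[t_{n+1},t_n]$ is $s_n=q^n(1-q)/(t_n-t_{n+1})>0$. From $t_n\ge(1+q)t_{n+1}/q$ we get $q(t_n-t_{n+1})\ge t_{n+1}>t_{n+1}-t_{n+2}$, and therefore
\[
s_{n+1}=\frac{q^{n+1}(1-q)}{t_{n+1}-t_{n+2}}\ge\frac{q^{n+1}(1-q)}{q(t_n-t_{n+1})}=s_n .
\]
So on $(0,\infty)$ the function $\varphi$ is piecewise affine with nonincreasing slopes (the last slope is $0$), hence concave. By continuity it is concave on $[0,\infty)$.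

\emph{The inequality.} Note that $\lambda=q^{-2}$. If $t\in[t_{n+1},t_n]$ with $n\ge1$, then $\omega(t)\le\omega(t_n)\le t_{n-1}$, so $\varphi(\omega(t))\le q^{n-1}=\lambda q^{n+1}\le\lambda\varphi(t)$. If $t\in[t_1,t_0]$, then $\varphi(\omega(t))\le1\le\lambda q\le\lambda\varphi(t)$. For $t=0$ both sides vanish.
\end{proof}

\subsection{The main proposition}

\begin{proposition}\label{prop:main}
Let $(X,d)$ be a compact metric space with at least two points such that $2^X$ is topologically homogeneous, and let $\lambda>1$. Then there is a concave $\varphi:[0,\infty)\to[0,1]$ such that $\sigma=\varphi\circ d$ is an admissible metric on $X$ and $2^{(X,\sigma)}$ is $\lambda$-homogeneous.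
\end{proposition}

\begin{proof}
Let $Z=2^X$ with the metric $d_H$. By (H1) its diameter is $D=\operatorname{diam}X$, and $D>0$ as $X$ has at least two points. Let $G=\operatorname{Homeo}(Z)$ and fix $E\in Z$. The Polish group $G$ acts transitively on $Z$, so by Theorem~\ref{thm:effros} the continuous surjection $p:G\to Z$, $p(g)=g(E)$, is open. Lemma~\ref{lem:compact} gives a compact $K\subset G$ with $\{k(E):k\in K\}=Z$.

The set $L=K\cup K^{-1}$ is compact, since inversion is continuous, and hence uniformly equicontinuous by the Arzel\`a--Ascoli theorem. This says precisely that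
\[
\omega(t)=\sup\{d_H(k(A),k(B)):k\in L,\ A,B\in Z,\ d_H(A,B)\le t\}
\]
tends to $0$ as $t\to0$. Moreover $\omega$ is nondecreasing, $\omega(0)=0$, and $\omega\le D$. Let $\varphi$ be the function from Lemma~\ref{lem:phi} for this $\omega$ with $\sqrt\lambda$ in place of $\lambda$.

\emph{$\sigma$ is an admissible metric.} A concave function $\varphi\ge0$ on $[0,\infty)$ with $\varphi(0)=0$ is subadditive: for $a+b>0$, concavity gives $\varphi(a)\ge\frac{a}{a+b}\varphi(a+b)$ and $\varphi(b)\ge\frac b{a+b}\varphi(a+b)$, and we add. As $\varphi$ is also nondecreasing,
\[
\varphi(d(x,z))\le\varphi(d(x,y)+d(y,z))\le\varphi(d(x,y))+\varphi(d(y,z)).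
\]
Since $\varphi$ restricts to a homeomorphism of $[0,D]$ onto $[0,1]$ with $\varphi(0)=0$, $\sigma$ is a metric and induces the same topology as $d$. By (H4), $\sigma_H=\varphi\circ d_H$.

\emph{Homogeneity.} For $k\in L$ and $A,B\in Z$,
\[
\sigma_H(k(A),k(B))=\varphi\big(d_H(k(A),k(B))\big)\le\varphi\big(\omega(d_H(A,B))\big)\le\sqrt\lambda\,\varphi(d_H(A,B))=\sqrt\lambda\,\sigma_H(A,B).
\]
So every element of $L$ is $\sqrt\lambda$-Lipschitz for $\sigma_H$. Given $A,B\in Z$, pick $k_A,k_B\in K$ with $k_A(E)=A$ and $k_B(E)=B$. Then $h=k_Bk_A^{-1}$ is a homeomorphism of $Z$ with $h(A)=B$. Both $h$ and $h^{-1}=k_Ak_B^{-1}$ are compositions of two elements of $L$, hence $\lambda$-Lipschitz for $\sigma_H$.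
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $2^{[0,1]}$ is homeomorphic to the Hilbert cube \cite{SchoriWest}, which is homogeneous \cite{Keller}. Apply Proposition~\ref{prop:main} with $X=[0,1]$.
\end{proof}

\begin{remark}\label{rem:iff}
Let $X$ be a compact metrizable space. There is an admissible $\sigma$ with $2^{(X,\sigma)}$ bi-Lipschitz homogeneous if and only if $2^X$ is topologically homogeneous. The ``if'' part is Proposition~\ref{prop:main} (the case of a single point is trivial). The ``only if'' part holds because bi-Lipschitz homogeneity implies topological homogeneity, which by (H3) does not depend on the metric.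
\end{remark}

\section{Continua}

We prove Theorem~\ref{thm:continua}. Here (iv)$\Rightarrow$(iii) is immediate, and (iii)$\Rightarrow$(ii) was noted in Remark~\ref{rem:iff}. For (i)$\Rightarrow$(iv) we use the theorem of Curtis and Schori \cite{CurtisSchori}: if $X$ is a nondegenerate locally connected metrizable continuum (a Peano continuum), then $2^X$ is homeomorphic to the Hilbert cube. The Hilbert cube is homogeneous \cite{Keller}, so Proposition~\ref{prop:main} applies.

There remains (ii)$\Rightarrow$(i). As in Example~\ref{ex:euclid} we compare the point $X$ of the hyperspace with the singletons, this time topologically. The point $X$ always has small connected neighborhoods, because a set that is nearly all of $X$ can be filled up by adding points, and these can be moved around in the connected space $X$. By homogeneity each singleton $\{x\}$ then has small connected neighborhoods in $2^X$ as well. The union of the members of such a neighborhood turns out to be a small connected neighborhood of $x$ in $X$. Fix an admissible metric $d$ on $X$ and assume (ii).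

\medskip\noindent\emph{Step 1: every closed ball $\mathbf B(X,\varepsilon)$ in $2^X$ is connected.} Let $A\in\mathbf B(X,\varepsilon)$. For $n\ge1$ put
\[
\mathcal M_n=\big\{A\cup\{y_1,\dots,y_n\}:y_1,\dots,y_n\in X\big\}.
\]
The map $(y_1,\dots,y_n)\mapsto A\cup\{y_1,\dots,y_n\}$ is continuous, since moving each $y_i$ by at most $\delta$ moves the set by at most $\delta$. As $X$ is connected, so is $X^n$, and hence $\mathcal M_n$ is connected. It contains $A$ (take all $y_i\in A$) and lies in $\mathbf B(X,\varepsilon)$ by (H2). So $\bigcup_n\mathcal M_n$ is connected, and so is its closure, which is contained in $\mathbf B(X,\varepsilon)$. This closure contains $X$, because $A\cup F$ is close to $X$ when $F$ is a finite $\delta$-dense set with $\delta$ small. Thus every $A\in\mathbf B(X,\varepsilon)$ lies in a connected subset of the ball that contains $X$.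

\medskip\noindent\emph{Step 2: $X$ is locally connected.} By Step~1 the point $X\in2^X$ has arbitrarily small connected (not necessarily open) neighborhoods. By homogeneity so does every point of $2^X$. Let $x\in X$ and $\varepsilon>0$, let $\mathcal C\subset\mathbf B(\{x\},\varepsilon)$ be a connected neighborhood of $\{x\}$, and put $U=\bigcup_{C\in\mathcal C}C$. Then $U\subset B(x,\varepsilon)$ by (H1), and $U$ is a neighborhood of $x$, since $\mathcal C$ contains $\{y\}$ for all $y$ near $x$.

We claim that $U$ is connected. Suppose $U$ is the disjoint union of $R=U\cap R'$ and $S=U\cap S'$, with $R',S'$ open in $X$ and $x\in R$. Every $C\in\mathcal C$ lies in $U$. So $C\subset R$ is equivalent to $C\subset R'$, and it fails exactly when $C\cap S'\ne\emptyset$. The conditions $C\subset R'$ and $C\cap S'\ne\emptyset$ are open in $2^X$: if $C\subset R'$, then $C$ has positive distance $\delta$ from $X\setminus R'$ (or $R'=X$), and $C'\subset R'$ whenever $d_H(C,C')<\delta$; if $c\in C\cap S'$ and $S'$ contains all points at distance less than $\delta$ from $c$, then $C'\cap S'\ne\emptyset$ whenever $d_H(C,C')<\delta$. Hence $\{C\in\mathcal C:C\subset R\}$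 is open and closed in the connected set $\mathcal C$. It contains $\{x\}$, so it equals $\mathcal C$, and $S=\emptyset$.

Thus every point of $X$ has arbitrarily small connected neighborhoods. This gives local connectedness: if $O\subset X$ is open, $Q$ is a component of $O$ and $x\in Q$, then a connected neighborhood of $x$ contained in $O$ lies in $Q$, so $Q$ is open. This completes the proof of Theorem~\ref{thm:continua}. \qed

\section{Isometric homogeneity is impossible}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The idea is that near a two-point set the hyperspace is a product of two pieces, each of which looks like the hyperspace near a singleton. If all balls of a given small radius were isometric, one of them would be isometric to its own square, which compactness forbids unless it is a point.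

Let $(X,d)$ be compact with at least two points, and suppose that $2^X$ is isometrically homogeneous. We show that $X$ is finite. Choose $x\ne y$ in $X$ and $0<r<d(x,y)/4$. By homogeneity all closed balls of radius $r$ in $2^X$ are isometric to one compact space $Z$.

A set $C\in2^X$ belongs to $\mathbf B(\{x,y\},r)$ if and only if $C\subset B(x,r)\cup B(y,r)$ and $C$ meets both of these balls. Points of $B(x,r)$ have distance at least $d(x,y)-2r>2r$ from points of $B(y,r)$, so the balls are disjoint. Hence $C\mapsto(C_1,C_2)=(C\cap B(x,r),\,C\cap B(y,r))$ is a bijection
\[
\mathbf B(\{x,y\},r)\to2^{B(x,r)}\times2^{B(y,r)}=\mathbf B(\{x\},r)\times\mathbf B(\{y\},r),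
\]
the last equality by (H1). It is an isometry for the maximum metric on the product: let $C,C'\in\mathbf B(\{x,y\},r)$ and $c\in C_1$. All points of $C_1'$ have distance at most $2r$ from $c$ and all points of $C_2'$ have distance more than $2r$ from $c$, so the distance from $c$ to $C'$ equals the distance from $c$ to $C_1'$. The same holds for the other index and with $C,C'$ exchanged. Therefore $d_H(C,C')=\max\{d_H(C_1,C_1'),d_H(C_2,C_2')\}$.

So $Z$ is isometric to $Z\times Z$ with the maximum metric. If $S\subset Z$ is $\varepsilon$-separated, so is $S\times S\subset Z\times Z$. Thus $P(Z,\varepsilon)=P(Z\times Z,\varepsilon)\ge P(Z,\varepsilon)^2$. Since $P(Z,\varepsilon)$ is finite and at least $1$, it equals $1$ for all $\varepsilon>0$, and $Z$ is a single point. Then all balls of radius $r$ in $2^X$ are single points, so the compact space $2^X$ is discrete and hence finite, and $X$ is finite.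
\end{proof}

Together with Theorem~\ref{thm:main} this shows: the infimum, over all admissible metrics $\sigma$ on $[0,1]$, of the constants $\lambda$ for which $2^{([0,1],\sigma)}$ is $\lambda$-homogeneous is $1$, and it is not attained. (Constants $\lambda<1$ do not occur, since $h$ and $h^{-1}$ cannot both contract distances.)

\section{How large the space must be}\label{sec:growth}

We now prove Theorem~\ref{thm:growth}. The first step replaces the individual Lipschitz constants by one constant. The second is the comparison of Example~\ref{ex:euclid} in a general space: it bounds the number of separated points in a small ball from below by the number in the whole space at a somewhat coarser scale, up to a subtracted term that depends only on the radius. Since the space contains many disjoint small balls, this bound can be iterated, and the iteration essentially squares the number of separated points at each step.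

\subsection{A uniform constant}

The following observation is due to Hohti; we include the proof.

\begin{lemma}\label{lem:uniform}
A compact bi-Lipschitz homogeneous metric space $Z$ is $\lambda$-homogeneous for some $\lambda\ge1$.
\end{lemma}

\begin{proof}
Fix $z_0\in Z$. For $n\ge1$ let $F_n$ be the set of all points $h(z_0)$, where $h$ is a homeomorphism of $Z$ with $h$ and $h^{-1}$ both $n$-Lipschitz. Then $\bigcup_nF_n=Z$. Each $F_n$ is closed: if $h_j(z_0)\to z$ with such $h_j$, then by the Arzel\`a--Ascoli theorem, after passing to a subsequence, $h_j$ and $h_j^{-1}$ converge uniformly to $n$-Lipschitz maps, which are inverse to each other, and the first of these takes $z_0$ to $z$. By Baire's theorem some $F_n$ contains a nonempty open set $U$. For each $z\in Z$ there is a bi-Lipschitz homeomorphism $g$ of $Z$ with $g(z)\in U$, so by compactness finitely many sets $g_1^{-1}(U),\dots,g_m^{-1}(U)$ of this kind cover $Z$. Hence every $z\in Z$ has the form $g_i^{-1}h(z_0)$ with $h$ and $h^{-1}$ both $n$-Lipschitz. If $N\ge 1$ is at least $n$ times all Lipschitz constants of the maps $g_i$ and $g_i^{-1}$, then $z_0$ can be moved to any point by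 a homeomorphism which is $N$-Lipschitz together with its inverse, and so $Z$ is $N^2$-homogeneous.
\end{proof}

\subsection{Counting near $X$ and near a singleton}

Let $(X,\sigma)$ be an infinite compact metric space and write $p(\varepsilon)=P(X,\varepsilon)$. This function is finite and nonincreasing, and $p(\varepsilon)\to\infty$ as $\varepsilon\to0$ because $X$ is infinite. If $E$ is an $\varepsilon$-separated subset of a space $S$ that is maximal with respect to inclusion, then every point of $S$ has distance less than $\varepsilon$ from $E$. We write $\operatorname{dist}(x,C)=\inf_{c\in C}\sigma(x,c)$, with $\operatorname{dist}(x,\emptyset)=\infty$.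

\begin{lemma}\label{lem:count}
\textup{(a)} For closed nonempty $S\subset X$ and $\varepsilon>0$, $\ P(2^S,\varepsilon)\le2^{P(S,\varepsilon/2)}-1$.

\textup{(b)} For $r,\varepsilon>0$, $\ P(\mathbf B(X,r),\varepsilon)\ge2^{p(2\varepsilon)-p(r)}$.
\end{lemma}

\begin{proof}
(a) Let $E\subset S$ be a maximal $\varepsilon/2$-separated set. For $C\in2^S$ put $E_C=\{e\in E:\operatorname{dist}(e,C)<\varepsilon/2\}$. Each $c\in C$ has distance less than $\varepsilon/2$ from some $e\in E$, and then $e\in E_C$. So $E_C\ne\emptyset$, and $\sigma_H(C,E_C)<\varepsilon/2$ because the suprema in the definition of $\sigma_H$ are attained. If $E_C=E_{C'}$, then $\sigma_H(C,C')<\varepsilon$. Hence on an $\varepsilon$-separated subset of $2^S$ the map $C\mapsto E_C$ is injective, and its values are nonempty subsets of $E$.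

(b) Let $F$ be a maximal $r$-separated subset of $X$; then $|F|\le p(r)$, and every superset of $F$ in $2^X$ belongs to $\mathbf B(X,r)$ by (H2). Let $E\subset X$ be $2\varepsilon$-separated with $|E|=p(2\varepsilon)$, and let $E'=\{e\in E:\operatorname{dist}(e,F)\ge\varepsilon\}$. Each $f\in F$ has distance less than $\varepsilon$ from at most one point of $E$, so $|E'|\ge p(2\varepsilon)-p(r)$. For $T\subset E'$ consider $F\cup T\in\mathbf B(X,r)$. If $T\ne T'$, say $e\in T\setminus T'$, then $\operatorname{dist}(e,F)\ge\varepsilon$ and $\operatorname{dist}(e,T')\ge2\varepsilon$, so $\sigma_H(F\cup T,F\cup T')\ge\varepsilon$. Thus the $2^{|E'|}$ sets $F\cup T$ are $\varepsilon$-separated.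
\end{proof}

\begin{lemma}\label{lem:transfer}
Suppose $2^{(X,\sigma)}$ is $\lambda$-homogeneous with $\lambda\ge1$, and put $\mu=4\lambda$. Then for all $x\in X$ and $r,t>0$,
\begin{gather}
P\big(B(x,\lambda r),t/\mu\big)\ge p(t)-p(r),\label{eq:ball}\\
p(t/\mu)\ge p(3\lambda r)\,\big(p(t)-p(r)\big).\label{eq:product}
\end{gather}
\end{lemma}

\begin{proof}
Let $\varepsilon=t/2$. Take a homeomorphism $h$ of $2^X$ with $h(X)=\{x\}$ and $h,h^{-1}$ both $\lambda$-Lipschitz. Then $h$ maps $\mathbf B(X,r)$ into $\mathbf B(\{x\},\lambda r)=2^{B(x,\lambda r)}$, and it maps $\varepsilon$-separated sets to $\varepsilon/\lambda$-separated sets. By Lemma~\ref{lem:count},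
\[
2^{p(2\varepsilon)-p(r)}\le P(\mathbf B(X,r),\varepsilon)\le P\big(2^{B(x,\lambda r)},\varepsilon/\lambda\big)<2^{P(B(x,\lambda r),\,\varepsilon/(2\lambda))}.
\]
Since $2\varepsilon=t$ and $\varepsilon/(2\lambda)=t/\mu$, comparing exponents gives \eqref{eq:ball}.

In \eqref{eq:product} we may assume $p(t)>p(r)$, since otherwise the right side is not positive; then $t<r$ by monotonicity. Choose $p(3\lambda r)$ points in $X$ with pairwise distances at least $3\lambda r$. The balls of radius $\lambda r$ about them have pairwise distances at least $\lambda r\ge t/\mu$. By \eqref{eq:ball} each contains a $t/\mu$-separated set with at least $p(t)-p(r)$ points, and the union of these sets is $t/\mu$-separated.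
\end{proof}

\subsection{Iteration}

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
By Lemma~\ref{lem:uniform}, $2^{(X,\sigma)}$ is $\lambda$-homogeneous for some $\lambda\ge1$. Let $\mu=4\lambda$ as above. We use \eqref{eq:product} twice. With fixed $r$ it shows that $p$ at least doubles from each small scale $t$ to $t/\mu$. Then the subtracted term is harmless even if $r$ is only a constant multiple of $t$, and with such an $r$ the right side of \eqref{eq:product} is essentially a square.

\emph{Doubling.} Choose $r_0>0$ with $p(3\lambda r_0)\ge4$, and then $t_0>0$ with $p(t_0)\ge2p(r_0)$. For $0<t\le t_0$ we have $p(r_0)\le\frac12p(t_0)\le\frac12p(t)$, so \eqref{eq:product} with $r=r_0$ yields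
\begin{equation}\label{eq:double}
p(t/\mu)\ge4\cdot\tfrac12p(t)=2p(t)\qquad(0<t\le t_0).
\end{equation}

\emph{Squaring.} Let $0<t\le t_0/\mu$. By \eqref{eq:double} applied to $\mu t$ we have $p(\mu t)\le\frac12p(t)$. Now use \eqref{eq:product} with $r=\mu t$, together with $3\lambda\mu t\le\mu^2t$ and $t\le\mu^2t$:
\[
p(t/\mu)\ge p(3\lambda\mu t)\big(p(t)-p(\mu t)\big)\ge\tfrac12\,p(\mu^2t)\,p(t)\ge\tfrac12\,p(\mu^2t)^2 .
\]
Put $s=\mu^2t$. Every $s\in(0,t_0]$ is allowed, since then $t=s/\mu^2\le t_0/\mu$. So the function $f=\log_2(p/2)$ satisfies
\[
f(s/\mu^3)\ge2f(s)\qquad(0<s\le t_0).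
\]

\emph{Conclusion.} We have $p(t_0)\ge2p(r_0)\ge2p(3\lambda r_0)\ge8$, so $f(t_0)\ge1$ and $f(t_0\mu^{-3n})\ge2^n$ for all $n\ge0$. Let
\[
\alpha=\frac{\ln2}{3\ln(4\lambda)},\qquad\text{so that }\mu^{3\alpha}=2 .
\]
Given $0<\varepsilon\le t_0$, choose $n\ge0$ with $t_0\mu^{-3(n+1)}<\varepsilon\le t_0\mu^{-3n}$. Then $(t_0/\varepsilon)^\alpha<2^{n+1}$, and
\[
p(\varepsilon)\ge p(t_0\mu^{-3n})\ge2^{2^n}\ge2^{\frac12(t_0/\varepsilon)^\alpha}.
\]
This is the first claim, with $\varepsilon_0=t_0$ and $c=\frac12t_0^\alpha$.

\emph{Balls.} Let $\rho>0$. By \eqref{eq:ball} with $r=\rho/\lambda$ and $t=\mu\varepsilon$, for all $x\in X$,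
\[
P(B(x,\rho),\varepsilon)\ge p(\mu\varepsilon)-p(\rho/\lambda)\ge\tfrac12p(\mu\varepsilon)\ge\tfrac12\,2^{c(\mu\varepsilon)^{-\alpha}}\ge2^{c'\varepsilon^{-\alpha}},\qquad c'=\tfrac12c\mu^{-\alpha},
\]
as soon as $\varepsilon$ is so small that $p(\mu\varepsilon)\ge2p(\rho/\lambda)$, $\mu\varepsilon\le\varepsilon_0$ and $c'\varepsilon^{-\alpha}\ge1$. These conditions do not involve $x$.
\end{proof}

\subsection{Metrics of the form $\varphi(|x-y|)$}

For such metrics on the interval the theorem becomes a lower bound for $\varphi$.

\begin{corollary}\label{cor:log}
Let $\varphi:[0,1]\to[0,\infty)$ be continuous and strictly increasing with $\varphi(0)=0$, such that $\sigma(x,y)=\varphi(|x-y|)$ is a metric on $[0,1]$ and $2^{([0,1],\sigma)}$ is bi-Lipschitz homogeneous. Then there are $c,\beta>0$ with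
\[
\varphi(t)\ge c\Big(\log\frac1t\Big)^{-\beta}\qquad\text{for all sufficiently small }t>0 .
\]
\end{corollary}

\begin{proof}
The metric $\sigma$ is admissible, because $\varphi$ is a homeomorphism onto its image with $\varphi(0)=0$. For $0<t\le1$ and $\varepsilon=\varphi(t)$, a set is $\varepsilon$-separated for $\sigma$ if and only if its distinct points have Euclidean distances at least $t$. Hence $P([0,1],\varepsilon)=\lfloor1/t\rfloor+1\le2/t$. By Theorem~\ref{thm:growth} there are $c_0,\alpha>0$ with $2/t\ge2^{c_0\varphi(t)^{-\alpha}}$ for small $t$, that is,
\[
\varphi(t)\ge\Big(\frac{c_0}{\log_2(2/t)}\Big)^{1/\alpha}.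
\]
For $t\le1/2$ we have $\log_2(2/t)\le2\log_2(1/t)$, which gives the claim with $\beta=1/\alpha$.
\end{proof}

So $\varphi$ cannot decay faster than some negative power of $\log(1/t)$, which is the rate of the function in Example~\ref{ex:sqrt}. In particular, every $\varphi$ that Proposition~\ref{prop:main} produces from the Euclidean metric on $[0,1]$ satisfies such a bound. We do not determine whether a specific choice such as $\varphi(t)=1/\log(1/t)$ near $0$ suffices.

\begin{thebibliography}{9}

\bibitem{Ancel}
Ancel, Michigan Math. J. 34 (1987).

\bibitem{CurtisSchori}
Curtis and Schori, Fund. Math. 101 (1978).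

\bibitem{Effros}
Effros, Ann. of Math. 81 (1965).

\bibitem{Hohti}
Hohti, 1985.

\bibitem{Keller}
Keller, Math. Ann. 105 (1931).

\bibitem{vanMill}
van Mill, Amer. Math. Monthly 111 (2004).

\bibitem{Source}
\emph{On Non-Bi-Lipschitz Homogeneity of Some Hyperspaces},
\url{http://jmre.ijournals.cn/en/ch/reader/create_pdf.aspx?file_no=20140314&year_id=2014&quarter_id=3&falg=1}

\bibitem{SchoriWest}
Schori and West, Trans. AMS 213 (1975).

\end{thebibliography}

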